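# Separable $\mathcal Z$-stability of the hyperfinite II$_1$ factor

## 1. Tracial von Neumann algebras and their two norms

Throughout, $M$ is a von Neumann algebra with a faithful normal tracial state $\tau$. It carries the operator norm $\|\cdot\|$ and the trace norm $\|y\|_2=\tau(y^*y)^{1/2}$. We use constantly that $\|y\|_2\le\|y\|$ and $\|xyz\|_2\le\|x\|\,\|y\|_2\,\|z\|$.

*Example.* If $p$ is a projection with $\tau(p)=1/N^2$, then $\|p\|_2=1/N$ while $\|p\|=1$. So smallness in $\|\cdot\|_2$ says nothing about the operator norm. The whole lecture is about this gap.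

**Definition (hyperfinite II$_1$ factor).** For $n\ge2$ let $\mathrm{tr}$ be the normalized trace on $M_n$. The von Neumann algebra $\mathcal R=\overline{\bigotimes}_{p\ge1}(M_n,\mathrm{tr})$ is the hyperfinite II$_1$ factor. Up to isomorphism it does not depend on $n$.

*Example.* For each $p$ let $\iota_p:M_n\to\mathcal R$ be the embedding onto the $p$-th tensor factor. The ranges of $\iota_p$ and $\iota_{p'}$ commute if $p\ne p'$. The algebras $M_n^{\otimes k}$ (the first $k$ factors) have $\|\cdot\|_2$-dense union.

**Definition (McDuff).** A II$_1$ factor $M$ is McDuff if $M\cong M\bar\otimes\mathcal R$.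

*Example.* $\mathcal R$ is McDuff: splitting the tensor positions into even and odd ones gives $\mathcal R\cong\mathcal R\bar\otimes\mathcal R$.

**Definition (tracial ultrapower).** For a free ultrafilter $\omega$ on $\mathbb N$, let $M^\omega$ be the quotient of $\ell^\infty(M)$ by the sequences $(y_l)$ with $\lim_{l\to\omega}\|y_l\|_2=0$. It is a von Neumann algebra with faithful normal trace $\tau_\omega([(y_l)])=\lim_{l\to\omega}\tau(y_l)$. It contains $M$ as constant sequences, and every contraction in it is represented by a sequence of contractions. For $S\subset M$ we write $M^\omega\cap S'$ for the elements of $M^\omega$ that commute with $S$.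

*Example.* If $M=M_d$, bounded sequences converge along $\omega$, so $M^\omega=M_d$ and $M^\omega\cap M'=\mathbb C1$. If $M=\mathcal R$, then $x\mapsto[(\iota_p(x))_p]$ is a unital embedding $M_n\to\mathcal R^\omega\cap\mathcal R'$. To check this, given $y\in\mathcal R$ choose $y_0\in M_n^{\otimes k}$ with $\|y-y_0\|_2$ small. For $p>k$ we get $\|[\iota_p(x),y]\|_2=\|[\iota_p(x),y-y_0]\|_2\le2\|x\|\,\|y-y_0\|_2$.

We recall McDuff's theorem (Proc. LMS 21 (1970)): a II$_1$ factor $N$ with separable predual satisfies $N\cong N\bar\otimes\mathcal R$ if and only if $N^\omega\cap N'$ is noncommutative.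

## 2. UHF algebras, $\mathcal Z$ and absorption

**Definition (universal UHF algebra, infinite type).** $\mathcal Q=\bigotimes_kM_k$, the C$^*$-tensor product. Since $\bigotimes_{k\le N}M_k=M_{N!}$, it is the closure of an increasing union of unital subalgebras $M_{N!}$. A UHF algebra is of infinite type if it is a tensor product of algebras $M_{p^\infty}=\bigotimes_{j\ge1}M_p$ over a nonempty set of primes $p$.

*Example.* $M_{2^\infty}$ and $\mathcal Q$ are of infinite type. Comparing supernatural numbers gives $\mathcal Q\otimes\mathcal D\cong\mathcal Q$ for every UHF algebra $\mathcal D$. Writing $\mathcal Q=M_{N!}\otimes\bigotimes_{k>N}M_k$ and applying the trace to the second factor gives a unital completely positive conditional expectation $E_N:\mathcal Q\to M_{N!}$.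

**Definition (strongly self-absorbing).** A separable unital C$^*$-algebra $\mathcal D\ne\mathbb C$ is strongly self-absorbing if some isomorphism $\mathcal D\to\mathcal D\otimes\mathcal D$ is approximately unitarily equivalent to $d\mapsto d\otimes1$.

*Example.* $\mathcal Q\otimes\mathcal Q\cong\mathcal Q$ by supernatural numbers. Two unital embeddings of a matrix algebra into a UHF algebra are unitarily conjugate, so any two unital $*$-homomorphisms $\mathcal Q\to\mathcal Q\otimes\mathcal Q$ are approximately unitarily equivalent. Hence $\mathcal Q$ is strongly self-absorbing, and so is every UHF algebra of infinite type by the same argument.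

**Definition (norm sequence algebra).** $D_\infty=\ell^\infty(D)/c_0(D)$, with $D$ embedded as constant sequences.

*Example.* In $D=\mathcal Q$ let $\rho_k$ embed $M_2$ unitally in the tensor factor $M_{2k}$. Then $[\rho_k(x),y]$ vanishes for $y\in M_{N!}$ and $2k>N$, so by density $x\mapsto[(\rho_k(x))_k]$ is a unital embedding $M_2\to D_\infty\cap D'$.

The absorption criterion (Rørdam, *Classification of nuclear, simple C$^*$-algebras*, Thm. 7.2.2; Toms–Winter, *Strongly self-absorbing C$^*$-algebras*, Trans. AMS 359 (2007), Thm. 2.2) says the following. For $\mathcal D$ strongly self-absorbing and $D$ separable and unital, $D\cong D\otimes\mathcal D$ if and only if there is a unital $*$-homomorphism $\mathcal D\to D_\infty\cap D'$.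

**Definition ($\mathcal Z$-stability).** $D$ is $\mathcal Z$-stable if $D\otimes\mathcal Z\cong D$, where $\mathcal Z$ is the Jiang–Su algebra. Of $\mathcal Z$ we use only standard facts: it is unital, separable, simple, nuclear, infinite-dimensional and strongly self-absorbing (so $\mathcal Z\otimes\mathcal Z\cong\mathcal Z$), it has a unique tracial state $\tau_{\mathcal Z}$, and every simple unital infinite-dimensional AF algebra $B$ satisfies $B\otimes\mathcal Z\cong B$ (Jiang–Su, Amer. J. Math. 121 (1999)).

*Example.* $\mathcal Q\otimes\mathcal Z\cong\mathcal Q$. So if $D\cong D\otimes\mathcal Q$, then $D\otimes\mathcal Z\cong D\otimes\mathcal Q\otimes\mathcal Z\cong D\otimes\mathcal Q\cong D$. In contrast, $M_d$ is not $\mathcal Z$-stable, since $M_d\otimes\mathcal Z$ is infinite-dimensional.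

**Definition (separable $\mathcal D$-stability).** A C$^*$-algebra $B$ is separably $\mathcal D$-stable if every separable C$^*$-subalgebra of $B$ is contained in a separable C$^*$-subalgebra $D\subset B$ with $D\otimes\mathcal D\cong D$.

*Example.* A separable $\mathcal Z$-stable $B$ is separably $\mathcal Z$-stable (take $D=B$). $M_d$ is not: the only $D$ that contains $M_d$ is $M_d$. For a II$_1$ factor the word "separably" is needed to stay with separable algebras, because a II$_1$ factor is not norm separable: it contains a copy of $L^\infty[0,1]$, and the projections $1_{[0,t]}$ are at mutual distance $1$.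

## 3. Is $\mathcal R$ separably $\mathcal Z$-stable?

The thesis "Topics in the structure and classification of C$^*$-algebras and $*$-homomorphisms" notes that a separably $\mathcal Z$-stable II$_1$ factor is necessarily McDuff, so many II$_1$ factors fail to be separably $\mathcal Z$-stable, and that "it remains open whether $\mathcal R$ is separably $\mathcal Z$-stable." In plain words: can every separable C$^*$-subalgebra of $\mathcal R$ be enlarged, inside $\mathcal R$, to a separable one that absorbs $\mathcal Z$? The answer is yes. Here are the statements to be proved.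

**Proposition 1.** Let $M$ be a von Neumann algebra with a faithful normal tracial state $\tau$ and $M\cong M\bar\otimes\mathcal R$ with $\tau$ corresponding to $\tau\otimes\tau_{\mathcal R}$ (for example $M=\mathcal R$, or any McDuff II$_1$ factor). For all $n\in\mathbb N$, all finite sets $F$ of unitaries of $M$, and all $\varepsilon>0$, there is a unital $*$-homomorphism $\psi:M_n\to M$ with
$$\|[\psi(x),u]\|\le\varepsilon\|x\|\qquad(x\in M_n,\ u\in F).\tag{1}$$

The norm in (1) is the operator norm. With $\|\cdot\|_2$ on the left, the maps $\iota_p$ would do.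

**Theorem 2.** For $M$ as in Proposition 1, every separable C$^*$-subalgebra of $M$ is contained in a separable unital C$^*$-subalgebra $D\subset M$ with $D\cong D\otimes\mathcal Q$; hence $D\cong D\otimes\mathcal Z$. In particular $\mathcal R$ is separably $\mathcal Z$-stable.

**Theorem 3.** Let $M$ be a II$_1$ factor (arbitrary predual), $\omega$ a free ultrafilter on $\mathbb N$, and $\mathcal D$ either $\mathcal Z$ or a UHF algebra of infinite type. The following are equivalent:

1. $M$ is separably $\mathcal Z$-stable;
2. $M$ is separably $\mathcal D$-stable;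
3. for all $n$, finite $F\subset M$ and $\varepsilon>0$ there is a unital $*$-homomorphism $\psi:M_n\to M$ with $\|[\psi(x),y]\|\le\varepsilon\|x\|$ for $x\in M_n$, $y\in F$;
4. for each countable $S\subset M$, $M^\omega\cap S'$ contains a unital copy of $M_2$.

If $M$ has separable predual, these hold if and only if $M\cong M\bar\otimes\mathcal R$.

## 4. Commuting unitaries, and one unitary that defeats every tensor position

All the weight rests on Proposition 1, so we try it by hand for $M=\mathcal R$.

Suppose first that $F$ lies in the norm closure of $\bigcup_kM_n^{\otimes k}$. Choose $k$ so that each $u\in F$ is within $\varepsilon/2$ in norm of some $y\in M_n^{\otimes k}$. Then $\psi=\iota_{k+1}$ satisfies (1), because $\iota_{k+1}(x)$ commutes with $y$.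

Suppose next that the unitaries in $F=F^*$ commute with each other. By the spectral theorem in the commutative von Neumann algebra generated by $F$, there are nonzero projections $p_1,\dots,p_N$ in it, orthogonal with sum $1$, and scalars $\lambda_i(u)$ with $\|u-\sum_i\lambda_i(u)p_i\|\le\varepsilon/2$ for $u\in F$. Each $p_i\mathcal Rp_i$ is a II$_1$ factor, so it contains a unital copy $\psi_i(M_n)$. The map $\psi=\sum_i\psi_i$ commutes with all $p_i$, and (1) follows.

Now a single unitary for which no tensor position works, although it is easy by the commutative case. Let $n=2$, $g=\mathrm{diag}(1,-1)$ and $h=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, so $gh=-hg$. For $i\ge1$ put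
$$q_i=e_{11}\otimes\dots\otimes e_{11}\otimes e_{22}\otimes1\otimes\cdots\quad(e_{22}\text{ in position }i),\qquad u=\sum_{i\ge1}q_i\,\iota_{i+1}(h).$$
The $q_i$ are orthogonal with $\tau(q_i)=2^{-i}$, hence $\sum q_i=1$. As $q_i$ commutes with $\iota_{i+1}(h)$, $u$ is unitary. Since $g$ is diagonal, $\iota_p(g)$ commutes with every $q_i$. It also commutes with $\iota_{i+1}(h)$ unless $i+1=p$. So for $p\ge2$
$$[\iota_p(g),u]=2\,q_{p-1}\,\iota_p(gh),\qquad\|[\iota_p(g),u]\|=2,\qquad \|[\iota_p(g),u]\|_2=2\cdot2^{-(p-1)/2}.$$
The commutator tends to $0$ in $\|\cdot\|_2$, but it always has norm $2$: the damage sits on a "bad" projection $q_{p-1}$ of tiny trace.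

For this $u$ there is a remedy that points the way. Let the tensor position depend on the block:
$$\psi(x)=\sum_{i\ge1}\iota_{i+2}(x)\,q_i .$$
Since $q_i$ lives in positions $\le i$, it commutes with $\iota_{i+2}(x)$, so $\psi$ is a unital $*$-homomorphism. Also $u\psi(x)=\sum_iq_i\iota_{i+1}(h)\iota_{i+2}(x)=\psi(x)u$. So $\psi$ commutes with $u$ exactly: on block $q_i$ we use an embedding whose bad projection lies elsewhere.

## 5. Why the bad projection cannot be cut away

The natural plan for general $F$ is this. Take $\theta=\iota_p$ with $p$ large. Let $b$ be the projection of tiny trace off which the commutators $[\theta(x),u]$ are small in norm. Find a projection $e\ge b$ of small trace that commutes with $F$ and with $\theta(M_n)$. Use $\theta(x)(1-e)$ off $e$, and start again inside $eMe$.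

This stops at the choice of $e$. Two unitaries $u,v$ with $uv=e^{2\pi i\vartheta}vu$, $\vartheta$ irrational, can be chosen to generate $\mathcal R$ as a von Neumann algebra. If $F=\{u,v\}$, a projection that commutes with $F$ is in the center of $\mathcal R$, hence is $0$ or $1$. So unless $b=0$, that is, unless $\theta$ already works, the only choice is $e=1$, which is useless. In other words, the join of $WbW^*$ over all words $W$ in $F$ is $1$.

What survives is a join over words of bounded length, which still has small trace if $\tau(b)$ is small enough in advance. If $e'$ is the join over one more letter, then $ueu^*\le e'$: the projection is not invariant, but $u$ moves it only one step up a chain. We shall build an infinite chain $1=r_0\ge r_1\ge r_2\ge\cdots$ with $r_j\to0$ such that each $u\in F$ moves each difference $q_i=r_i-r_{i+1}$ only into $q_{i-1}+q_i+q_{i+1}$; that is, $F$ is block tridiagonal. Then we imitate Section 4 with $\varphi(x)=\sum_id_i(x)q_i$. Neighboring blocks now interact, so errors of the type $(d_j(x)-d_i(x))q_juq_i$,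 $|i-j|=1$, appear. They are small if $d_i$ changes slowly with $i$. Slow change is possible because the flip on $M_n\otimes M_n$ is joined to $1$ by a path of unitaries, so one embedding can be rotated into the next in $m$ small moves. Each embedding must have been left before the chain reaches its bad projection. Finally the $d_i(x)$ themselves must be tridiagonal along the chain, so the words must also use unitaries from the embeddings.

## 6. Proof of Proposition 1

For $n=1$ take $\psi(\lambda)=\lambda1$. Let $n\ge2$. Enlarging $F$, we assume $F=F^*$ and $1\in F$. We shall prove the following approximate version and then perturb it.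

**Lemma 4.** For all $m\in\mathbb N$ and $\delta>0$ there is a unital linear map $\varphi:M_n\to M$ with $\|\varphi(x)\|\le3\|x\|$ and, for all $x,y\in M_n$ and $u\in F$,
$$\|\varphi(x)\varphi(y)-\varphi(xy)\|\le\tfrac{20\pi}m\|x\|\|y\|,\quad \|\varphi(x)^*-\varphi(x^*)\|\le\tfrac{12\pi}m\|x\|,\quad \|[\varphi(x),u]\|\le5\big(\tfrac{4\pi}m+n^2\delta\big)\|x\|.$$

Fix $m$ and $\delta$. Steps 1 to 7 prove Lemma 4.

**Step 1 (commuting matrix algebras that almost commute with $F$ in $\|\cdot\|_2$).** The point of this step is that the smallness $\eta_k$ can be prescribed before the embeddings are chosen.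

Let $g,h\in M_n$ be the clock and shift unitaries, $ge_j=\zeta^je_j$ and $he_j=e_{j+1}$ with $\zeta=e^{2\pi i/n}$ and indices mod $n$. Then $gh=\zeta hg$ and $g^n=h^n=1$, so $g,h$ generate the group $V=\{\zeta^cg^ah^b\}$ of order $n^3$. The $n^2$ unitaries $g^ah^b$, $0\le a,b<n$, are orthonormal for $\mathrm{tr}$: up to a phase, $(g^ah^b)^*g^{a'}h^{b'}$ is $g^{a'-a}h^{b'-b}$, whose diagonal vanishes if $b\ne b'$, and $\mathrm{tr}(g^{a'-a})=0$ if $a\neq a'$. So they form an orthonormal basis of $M_n$. Put
$$L_i=|F|+(i+1)n^6,\qquad\eta_k=2^{-k}\prod_{i=1}^{km}L_i^{-1}.$$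
These numbers depend only on $n,F,m$.

Since $\mathcal R\cong\overline{\bigotimes}_{p\ge1}(M_n,\mathrm{tr})$, identify $M$ with $M\bar\otimes\overline{\bigotimes}_{p\ge1}M_n$, the traces matching, and let $\iota_p$ embed the $p$-th factor. The union of the subalgebras $P_k=M\bar\otimes M_n^{\otimes k}$ is $\|\cdot\|_2$-dense, and $\iota_p(M_n)$ commutes with $P_k$ for $p>k$. As in Section 1, $\|[\iota_p(x),y]\|_2\to0$ as $p\to\infty$ for all $x\in M_n$, $y\in M$. For $p\ne p'$ and $v,v'\in V$,
$$\|[u,\iota_p(v)\iota_{p'}(v')]\|_2\le\|[u,\iota_p(v)]\|_2+\|[u,\iota_{p'}(v')]\|_2 .$$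
Hence for $p_1<p_2<\cdots$ growing fast enough, $\theta_k=\iota_{p_k}$ are unital embeddings with mutually commuting ranges such that, with
$$V_k=\{\theta_k(v)\theta_{k+1}(v'):v,v'\in V\},\qquad T_k=\theta_k(M_n)\theta_{k+1}(M_n)=\operatorname{span}V_k\cong M_n\otimes M_n,$$
we have
$$\sum_{u\in F,\,w\in V_k}\|[u,w]\|_2^2\le\delta^2\eta_k\qquad(k\ge1).\tag{2}$$
$V_k$ is a finite group of at most $n^6$ unitaries, and $\tau$ restricts to the normalized trace on $T_k$.

**Step 2 (bad projections).** This step locates where commutation with $T_k$ fails in norm. Let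
$$a_k=\sum_{u\in F,\,w\in V_k}|[u,w]|^2,\qquad b_k=1_{(\delta^2,\infty)}(a_k).$$
Since $\delta^2b_k\le a_k$, (2) gives $\tau(b_k)\le\delta^{-2}\tau(a_k)\le\eta_k$. For $u\in F$ and $w\in V_k$,
$$\|[u,w](1-b_k)\|^2=\|(1-b_k)|[u,w]|^2(1-b_k)\|\le\|(1-b_k)a_k(1-b_k)\|\le\delta^2 .$$
Let $t\in T_k$. Expand $t=\sum\lambda_{abcd}\,\theta_k(g^ah^b)\theta_{k+1}(g^ch^d)$ in these $n^4$ orthonormal unitaries of $V_k$. By Cauchy–Schwarz, $\sum|\lambda|\le n^2(\sum|\lambda|^2)^{1/2}=n^2\|t\|_2\le n^2\|t\|$. Hence
$$\|[u,t](1-b_k)\|\le n^2\delta\|t\|\qquad(u\in F,\ t\in T_k).\tag{3}$$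

**Step 3 (the chain of projections).** This step builds $r_j$, which a letter moves by at most one index. For $j\ge1$ let
$$G_j=F\cup V_1\cup\dots\cup V_{j+1}.$$
Then $G_j=G_j^*\ni1$, $|G_j|\le|F|+(j+1)n^6=L_j$ and $G_j\subset G_{j+1}$. For $k\ge1$ and $1\le j\le km$ put
$$b_{k,j}=\bigvee\{Wb_kW^*:\ W=w_{j+1}w_{j+2}\cdots w_{km},\ w_i\in G_i\},\qquad b_{k,km}=b_k,$$
and set $r_0=1$ and $r_j=\bigvee_{k:\,km\ge j}b_{k,j}$ for $j\ge1$. We check four properties.

- $r_{j+1}\le r_j$. For $j=0$ this is trivial. For $j\ge1$, choosing the letter $w_{j+1}=1\in G_{j+1}$ shows $b_{k,j+1}\le b_{k,j}$ whenever $km\ge j+1$.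
- For all $j\ge1$ and $w\in G_j$,
$$wr_jw^*\le r_{j-1}.\tag{4}$$
For $j=1$ this is trivial. For $j\ge2$, if $W=w_{j+1}\cdots w_{km}$ is a word for $b_{k,j}$, then $wW$ is a word for $b_{k,j-1}$. So $wb_{k,j}w^*\le b_{k,j-1}\le r_{j-1}$; take joins over $k$.
- $b_k=b_{k,km}\le r_{km}$.
- $r_j\to0$ strongly. The trace of a join is at most the sum of the traces, and there are at most $\prod_{i=j+1}^{km}L_i$ words, so
$$\tau(r_j)\le\sum_{k\ge j/m}\Big(\prod_{i=j+1}^{km}L_i\Big)\eta_k\le\sum_{k\ge j/m}2^{-k}\longrightarrow0 .$$
As the $r_j$ decrease and $\tau$ is faithful and normal, the limit is $0$.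

Let $q_i=r_i-r_{i+1}$ for $i\ge0$. These are orthogonal projections with $\sum_{i\ge0}q_i=1$ strongly. For $c\ge0$ put
$$Q_i^c=\sum_{j\ge0,\ |j-i|\le c}q_j .$$

**Step 4 (tridiagonality).** This step turns (4) into a statement about the blocks.

**Lemma 5.** If $w\in F$ and $i\ge0$, or if $w\in T_k$ and $i\ge(k-1)m$, then $wq_i\in Q_i^1M$.

*Proof.* $Q_i^1M$ is a linear space and $T_k=\operatorname{span}V_k$, so we may take $w\in F\cup V_k$. If $w\in V_k$, then $i\ge(k-1)m\ge k-1$, so $k\le i+1$. In all cases $w,w^*\in G_{i+2}$, and $w,w^*\in G_i$ if $i\ge1$. Put $r_{-1}=1$.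

If $i\ge1$, (4) gives $wr_iw^*\le r_{i-1}$. Since $q_i=r_iq_i$, we have $wq_i=(wr_iw^*)wq_i$, so $r_{i-1}wq_i=wq_i$. For $i=0$ this is trivial.

Again by (4), applied to $w^*\in G_{i+2}$, $w^*r_{i+2}w\le r_{i+1}$. Since $r_{i+1}q_i=0$,
$$r_{i+2}wq_i=w(w^*r_{i+2}w)q_i=w(w^*r_{i+2}w)r_{i+1}q_i=0 .$$
As $Q_i^1=r_{i-1}-r_{i+2}$, we get $wq_i=Q_i^1wq_i$. $\square$

**Step 5 (slow rotation).** This step defines the embedding $d_i$ used on block $i$. Let $(e_{pq})$ be the matrix units of $M_n$ and
$$f_k=\sum_{p,q}\theta_k(e_{pq})\theta_{k+1}(e_{qp})\in T_k .$$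
This is the flip of $M_n\otimes M_n$: it is a self-adjoint unitary with $f_k\theta_k(x)f_k^*=\theta_{k+1}(x)$. Let $s_k=(1-f_k)/2$, a projection, and
$$U_{k,t}=(1-s_k)+e^{i\pi t}s_k\in T_k,\qquad U_{k,0}=1,\quad U_{k,1}=1-2s_k=f_k .$$
For $k\ge1$ and $0\le l\le m$ define
$$d_{(k-1)m+l}(x)=U_{k,l/m}\,\theta_k(x)\,U_{k,l/m}^*\qquad(x\in M_n).$$
The index $km$ is covered twice, by $(k,l=m)$ and $(k+1,l=0)$; both give $\theta_{k+1}$. So $d_i$ is a well-defined unital $*$-homomorphism $M_n\to M$ for each $i\ge0$, and $d_i(M_n)\subset T_k$ whenever $(k-1)m\le i\le km$. Since $\|U_{k,l/m}-U_{k,(l+1)/m}\|\le|e^{i\pi/m}-1|\le\pi/m$,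
$$\|d_i(x)-d_{i+1}(x)\|\le\tfrac{2\pi}m\|x\|.\tag{5}$$
Two more properties are needed.

First, tridiagonality:
$$d_i(x)q_j\in Q_j^1M\qquad\text{whenever }|i-j|\le1.\tag{6}$$
Indeed $i$ and $j$ lie in a common closed block $[(k-1)m,km]$, so $d_i(x)\in T_k$ and $j\ge(k-1)m$. Apply Lemma 5.

Second, $d_i$ is good on block $i$:
$$\|[u,d_i(x)]q_i\|\le n^2\delta\|x\|\qquad(u\in F).\tag{7}$$
Indeed let $k=\lfloor i/m\rfloor+1$, so $(k-1)m\le i<km$ and $d_i(x)\in T_k$. As $i+1\le km$, we have $q_i\le1-r_{i+1}\le1-r_{km}\le1-b_k$. Now (3) applies. This is where $\theta_k$ and $\theta_{k+1}$ avoid the bad projection $b_k$: block $k$ of the rotation ends before $r_{km}$ begins.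

**Step 6 (a norm estimate for band operators, and the map $\varphi$).** This step lets us check norms one column $q_i$ at a time.

**Lemma 6.** Let $c\in\{1,2\}$. If $(S_i)_{i\ge0}\subset M$ satisfies $S_i=Q_i^cS_iq_i$ and $\|S_i\|\le\kappa$ for all $i$, then $\sum_iS_i$ converges strongly to some $S\in M$ with $\|S\|\le(2c+1)\kappa$. In particular, if $S\in M$ satisfies $Sq_i\in Q_i^cM$ and $\|Sq_i\|\le\kappa$ for all $i$, then $\|S\|\le(2c+1)\kappa$.

*Proof.* Let $i$ run over one residue class mod $2c+1$. The $Q_i^c$ for these $i$ are pairwise orthogonal, and so are the $q_i$. For a vector $\xi$ the vectors $S_i\xi=Q_i^cS_iq_i\xi$ are therefore orthogonal, and $\sum\|S_i\xi\|^2\le\kappa^2\sum\|q_i\xi\|^2\le\kappa^2\|\xi\|^2$. So the sum over the class converges strongly, with norm at most $\kappa$. Add the $2c+1$ classes. For the last statement put $S_i=Sq_i$; then $\sum_iSq_i=S$ strongly because $\sum q_i=1$. $\square$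

By (6) with $j=i$, the operators $d_i(x)q_i$ satisfy the hypothesis of Lemma 6 with $c=1$ and $\kappa=\|x\|$. So
$$\varphi(x)=\sum_{i\ge0}d_i(x)q_i$$
defines a linear map $\varphi:M_n\to M$ with $\varphi(1)=1$, $\|\varphi(x)\|\le3\|x\|$ and $\varphi(x)q_i=d_i(x)q_i$.

**Step 7 (the three estimates).** For each defect $S$ we compute $Sq_i$ and see that only differences of neighboring $d$'s remain.

*Multiplicativity.* Let $S=\varphi(x)\varphi(y)-\varphi(xy)$. By (6), $d_i(y)q_i=\sum_{|j-i|\le1}q_jd_i(y)q_i$. Since $\varphi(x)q_j=d_j(x)q_j$,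
$$Sq_i=\varphi(x)d_i(y)q_i-d_i(x)d_i(y)q_i=\sum_{|j-i|\le1}\big(d_j(x)-d_i(x)\big)q_jd_i(y)q_i .$$
The term $j=i$ vanishes and the other two have norm at most $\frac{2\pi}m\|x\|\|y\|$ by (5), so $\|Sq_i\|\le\frac{4\pi}m\|x\|\|y\|$. By (6), $d_j(x)q_j$ and $d_i(x)q_j$ lie in $Q_j^1M\subset Q_i^2M$, so $Sq_i\in Q_i^2M$. Lemma 6 with $c=2$ gives $\|S\|\le\frac{20\pi}m\|x\|\|y\|$.

*Adjoints.* Let $S=\varphi(x)^*-\varphi(x^*)$. Then
$$q_j\varphi(x)^*q_i=(q_i\varphi(x)q_j)^*=(q_id_j(x)q_j)^*=q_jd_j(x^*)q_i,\qquad q_j\varphi(x^*)q_i=q_jd_i(x^*)q_i .$$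
If $|i-j|>1$, both vanish, because $d_j(x)q_j\in Q_j^1M$ and $d_i(x^*)q_i\in Q_i^1M$. So $Sq_i=\sum_{|j-i|\le1}q_j(d_j(x^*)-d_i(x^*))q_i\in Q_i^1M$. Again only $j=i\pm1$ contribute, and $\|Sq_i\|\le\frac{4\pi}m\|x\|$. Lemma 6 with $c=1$ gives $\|S\|\le\frac{12\pi}m\|x\|$.

*Commutators.* Let $u\in F$ and $S=[\varphi(x),u]$. By Lemma 5, $uq_i=\sum_{|j-i|\le1}q_juq_i$. Hence
$$Sq_i=\sum_{|j-i|\le1}d_j(x)q_juq_i-ud_i(x)q_i=\sum_{|j-i|\le1}\big(d_j(x)-d_i(x)\big)q_juq_i+[d_i(x),u]q_i ,$$
where we have subtracted and added $d_i(x)uq_i$. By (5) and (7), $\|Sq_i\|\le(\frac{4\pi}m+n^2\delta)\|x\|$. In the first expression, $d_j(x)q_juq_i\in Q_j^1M\subset Q_i^2M$ by (6), while $ud_i(x)q_i=\sum_{|j-i|\le1}uq_jd_i(x)q_i\in Q_i^2M$ by (6) and Lemma 5. So Lemma 6 with $c=2$ gives $\|S\|\le5(\frac{4\pi}m+n^2\delta)\|x\|$. This proves Lemma 4. $\square$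

**Step 8 (from almost multiplicative to multiplicative).** This step replaces $\varphi$ by a genuine $*$-homomorphism. We use that $M_n$ is semiprojective (Loring, *Lifting Solutions to Perturbing Problems in C$^*$-algebras*, 1997): if $J_1\subset J_2\subset\cdots$ are closed ideals of a C$^*$-algebra $B$ and $J=\overline{\bigcup_NJ_N}$, then every $*$-homomorphism $M_n\to B/J$ lifts to a $*$-homomorphism $M_n\to B/J_N$ for some $N$.

*Example.* For $n=1$ this says that a projection in $B/J$ lifts to a projection in some $B/J_N$. Lift it to a self-adjoint $a\in B$. Since $\|(a^2-a)+J_N\|\to\|(a^2-a)+J\|=0$, for some $N$ the spectrum of $a+J_N$ omits $\frac12$, and $1_{[1/2,\infty)}(a+J_N)$ is a projection by continuous functional calculus. Its image in $B/J$ is the given projection.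

Apply Lemma 4 with $m=r$ and $\delta=1/r$ to get $\varphi_r$, $r\in\mathbb N$. Since $\|\varphi_r\|\le3$, the map $x\mapsto[(\varphi_r(x))_r]$ from $M_n$ to $\ell^\infty(M)/c_0(M)$ is defined, and by Lemma 4 it is a unital $*$-homomorphism. Take $B=\ell^\infty(M)$ and let $J_N$ be the ideal of sequences that vanish after the $N$-th term, so $J=c_0(M)$. A lift to $B/J_N$ is a sequence of $*$-homomorphisms $\psi_r:M_n\to M$, $r>N$, with $\|\psi_r(x)-\varphi_r(x)\|\to0$ for every $x$, hence $\|\psi_r-\varphi_r\|\to0$ as $M_n$ is finite-dimensional. The projections $\psi_r(1)$ converge in norm to $1$, so $\psi_r(1)=1$ for large $r$. Finally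
$$\|[\psi_r(x),u]\|\le\Big(5\big(\tfrac{4\pi}r+\tfrac{n^2}r\big)+2\|\psi_r-\varphi_r\|\Big)\|x\|\le\varepsilon\|x\|$$
for large $r$ and $u\in F$. Take $\psi=\psi_r$ with such an $r$. This proves Proposition 1. $\blacksquare$

## 7. Building $\mathcal Q$-absorbing separable subalgebras: proof of Theorem 2

**Step 1 (closing up $A$ under approximately commuting matrix algebras).** Let $A\subset M$ be separable and $A_0=C^*(A,1)$. Given $A_j$ separable and unital, let $u_1,u_2,\dots$ be norm dense in its unitary group $U(A_j)$. Every element of $A_j$ is a combination of unitaries, so the linear span of the $u_l$ is dense in $A_j$. By Proposition 1 choose unital $\psi_{j,N}:M_{N!}\to M$ with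
$$\|[\psi_{j,N}(x),u_l]\|\le\tfrac1N\|x\|\qquad(l\le N),$$
and let $A_{j+1}=C^*\big(A_j\cup\bigcup_N\psi_{j,N}(M_{N!})\big)$. Put $D=\overline{\bigcup_jA_j}$. It is separable and unital, and it contains $A$.

**Step 2 (a local property of $D$).** We claim: for every $n$, finite $F'\subset D$ and $\varepsilon>0$ there is a unital $*$-homomorphism $\sigma:M_n\to D$ with $\|[\sigma(x),y]\|\le\varepsilon\|x\|$ for $y\in F'$. As the $A_j$ increase, there are one $j$ and, for each $y\in F'$, a finite combination $y''=\sum_l\lambda_lu_l$ of the unitaries chosen in $A_j$ with $\|y-y''\|\le\varepsilon/4$. Choose $N\ge n$ larger than all indices that occur and with $\frac1N\sum_l|\lambda_l|\le\varepsilon/2$ for each of these combinations. As $n$ divides $N!$, $M_n\subset M_{N!}$ unitally. Let $\sigma=\psi_{j,N}|_{M_n}$, with range in $A_{j+1}\subset D$. Then $\|[\sigma(x),y]\|\le2\cdot\frac\varepsilon4\|x\|+\frac\varepsilon2\|x\|=\varepsilon\|x\|$.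

**Step 3 (a central copy of $\mathcal Q$).** Let $(y_l)$ be dense in $D$. By Step 2 choose unital $\sigma_N:M_{N!}\to D$ with $\|[\sigma_N(x),y_l]\|\le\frac1N\|x\|$ for $l\le N$. With $E_N:\mathcal Q\to M_{N!}$ from Section 2, define
$$\Sigma:\mathcal Q\to D_\infty,\qquad\Sigma(x)=[(\sigma_N(E_N(x)))_N].$$
It is linear, contractive and unital. If $x\in M_{K!}$, then $E_N(x)=x$ for $N\ge K$. So on the dense union $\bigcup_KM_{K!}$ the map $\Sigma$ is a $*$-homomorphism, and its values commute with every $y_l$, because $\|[\sigma_N(x),y_l]\|\le\frac1N\|x\|\to0$. By continuity $\Sigma$ is a unital $*$-homomorphism $\mathcal Q\to D_\infty\cap D'$.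

**Step 4 (absorption).** $\mathcal Q$ is strongly self-absorbing, so the absorption criterion gives $D\cong D\otimes\mathcal Q$. By the example in Section 2 that defines $\mathcal Z$-stability, $D\cong D\otimes\mathcal Z$. For $M=\mathcal R$ the hypothesis $\mathcal R\cong\mathcal R\bar\otimes\mathcal R$ holds (the trace of a II$_1$ factor is unique), so $\mathcal R$ is separably $\mathcal Z$-stable. $\blacksquare$

## 8. All II$_1$ factors: proof of Theorem 3

We prove (4)$\Rightarrow$(2)$\Rightarrow$(1)$\Rightarrow$(4) and (4)$\Leftrightarrow$(3). Statement (4) speaks about a possibly huge $M$, while Proposition 1 needs a McDuff algebra, so we first find small McDuff subfactors.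

**Lemma 7.** Assume (4). Then every separable C$^*$-subalgebra $A\subset M$ lies in a II$_1$ subfactor $N\subset M$ with $1_M\in N$, separable predual, and $N\cong N\bar\otimes\mathcal R$.

*Proof.* Let $S_0\ni1$ be a countable $*$-closed $\mathbb Q[i]$-subalgebra of $M$ whose norm closure contains $A$. Given a countable $*$-closed $\mathbb Q[i]$-algebra $S_j$, let $S_{j+1}$ be another such algebra that contains $S_j$ together with the following elements.

- For each $y\in S_j$ and $l\in\mathbb N$: finitely many unitaries $u$ of $M$ such that some convex combination of the $uyu^*$ is within $1/l$ in norm of $\tau(y)1$. They exist by Dixmier averaging in the II$_1$ factor $M$.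
- For the matrix units $(f_{pq})$ of a unital copy of $M_2$ in $M^\omega\cap S_j'$, which exists by (4): all entries of sequences of contractions that represent the $f_{pq}$.

Let $N=(\bigcup_jS_j)''$. It contains $A$ and $1_M$. The countable set $\bigcup_jS_j$ is $\|\cdot\|_2$-dense in $N$, so $N$ has separable predual.

*$N$ is a factor.* Let $E$ be the trace-preserving conditional expectation of $N$ onto its center $Z(N)$. For a unitary $u\in N$, $z\in Z(N)$ and $y\in N$ we have $\tau(uyu^*z)=\tau(yz)$, so $E(uyu^*)=E(y)$. For $y\in\bigcup_jS_j$ and $l\in\mathbb N$ there are unitaries in $N$ and weights with $\|\sum\lambda_uuyu^*-\tau(y)1\|\le1/l$. Applying $E$ gives $\|E(y)-\tau(y)1\|\le1/l$ for every $l$, so $E(y)=\tau(y)1$. Both sides are $\|\cdot\|_2$-continuous, so $E(y)=\tau(y)1$ for all $y\in N$, and $Z(N)=\mathbb C1$.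

*$N^\omega\cap N'$ contains a unital $M_2$.* Enumerate $\bigcup_jS_j=\{y_1,y_2,\dots\}$. Given $l$, choose $j$ with $y_1,\dots,y_l\in S_j$ and the contractions $f_{pq}^{(s)}\in S_{j+1}$, $s\in\mathbb N$, that represent the matrix units chosen for $S_j$. The set of $s$ for which all the relations
$$f_{pq}f_{p'q'}=\delta_{qp'}f_{pq'},\qquad f_{pq}^*=f_{qp},\qquad f_{11}+f_{22}=1,\qquad[f_{pq},y_i]=0\quad(i\le l)$$
hold for $f^{(s)}_{pq}$ up to $1/l$ in $\|\cdot\|_2$ belongs to $\omega$, so it is not empty. Pick such an $s$ and put $g_{pq}^{(l)}=f_{pq}^{(s)}\in N$. The classes $[(g^{(l)}_{pq})_l]\in N^\omega$ are matrix units of a unital $M_2$ that commute with every $y_i$. They commute with all of $N$: for $y\in N$ and $f\in N^\omega$ that commutes with $y_i$, $\|[f,y]\|_2\le2\|f\|\,\|y-y_i\|_2$, and the $y_i$ are $\|\cdot\|_2$-dense.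

*Conclusion.* If $N$ were finite-dimensional, then $N=M_d$ and $N^\omega\cap N'=\mathbb C1$ by the example in Section 1, a contradiction. So $N$ is an infinite-dimensional factor with a faithful normal trace, that is, a II$_1$ factor. As $N^\omega\cap N'$ is noncommutative, McDuff's theorem gives $N\cong N\bar\otimes\mathcal R$. $\square$

The trace of a II$_1$ factor is unique, so such an $N$ satisfies the hypothesis of Proposition 1 and Theorem 2.

**(4)$\Rightarrow$(2).** Let $A\subset M$ be separable and take $N$ from Lemma 7. Theorem 2 applied to $N$ gives $A\subset D\subset N\subset M$ with $D$ separable and $D\cong D\otimes\mathcal Q$. Since $\mathcal Q\otimes\mathcal D\cong\mathcal Q$ (Section 2, both for $\mathcal D=\mathcal Z$ and for UHF $\mathcal D$), $D\otimes\mathcal D\cong D\otimes\mathcal Q\otimes\mathcal D\cong D\otimes\mathcal Q\cong D$.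

**(2)$\Rightarrow$(1).** We have $\mathcal D\otimes\mathcal Z\cong\mathcal D$: for $\mathcal D=\mathcal Z$ this is self-absorption, and a UHF algebra of infinite type is simple, unital, infinite-dimensional and AF. So $D\cong D\otimes\mathcal D$ implies $D\otimes\mathcal Z\cong D\otimes\mathcal D\otimes\mathcal Z\cong D\otimes\mathcal D\cong D$.

**(1)$\Rightarrow$(4).** Let $S\subset M$ be countable. By (1) there is a separable $\mathcal Z$-stable $D\subset M$ with $S\cup\{1\}\subset D$; it is unital. The absorption criterion gives a unital $*$-homomorphism $\mathcal Z\to D_\infty\cap D'$. A sequence that tends to $0$ in norm is zero in $M^\omega$, so there is a natural unital $*$-homomorphism $D_\infty\to M^\omega$ that is the identity on constant sequences. Composing, we get a unital $*$-homomorphism $\pi:\mathcal Z\to M^\omega\cap D'$. The trace $\tau_\omega$ pulls back to the unique tracial state $\tau_{\mathcal Z}$.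

Let $P=\pi(\mathcal Z)''\subset M^\omega\cap D'$. Since $\tau_\omega$ is faithful and normal on $P$, $P$ is isomorphic to the GNS von Neumann algebra $\pi_{\tau_{\mathcal Z}}(\mathcal Z)''$. It is a factor: if $p\in P$ is a central projection with $0<\tau_\omega(p)$, then $z\mapsto\tau_\omega(p\pi(z))/\tau_\omega(p)$ is a tracial state on $\mathcal Z$, so it equals $\tau_{\mathcal Z}$. By normality $\tau_\omega(py)=\tau_\omega(p)\tau_\omega(y)$ for all $y\in P$, and $y=1-p$ gives $\tau_\omega(1-p)=0$, so $p=1$. It is infinite-dimensional, because $\mathcal Z$ is simple and infinite-dimensional and $\pi$ is therefore injective. So $P$ is a II$_1$ factor. It contains a unital $M_2$, and $P\subset M^\omega\cap D'\subset M^\omega\cap S'$.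

**(4)$\Rightarrow$(3).** Let $F\subset M$ be finite. Take $N\supset C^*(F,1)$ from Lemma 7 and finitely many unitaries $v_1,\dots,v_r\in N$ whose span contains $F$. Write $y=\sum_i\lambda_i(y)v_i$ for $y\in F$. Proposition 1 for $N$, the set $\{v_1,\dots,v_r\}$ and $\varepsilon'>0$ with $\varepsilon'\sum_i|\lambda_i(y)|\le\varepsilon$ for all $y\in F$ gives $\psi:M_n\to N\subset M$ as required; it is unital because $1_M\in N$.

**(3)$\Rightarrow$(4).** Let $S=\{s_1,s_2,\dots\}$. Take unital $\psi_l:M_2\to M$ with $\|[\psi_l(x),s_i]\|\le\frac1l\|x\|$ for $i\le l$. Then $x\mapsto[(\psi_l(x))_l]$ is a unital $*$-homomorphism $M_2\to M^\omega\cap S'$, injective since $M_2$ is simple.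

**Separable predual.** If $M\cong M\bar\otimes\mathcal R$, then Proposition 1 gives (3), by writing the elements of $F$ as combinations of unitaries as in (4)$\Rightarrow$(3) with $N=M$. Conversely, assume (4) and let $S$ be a countable $\|\cdot\|_2$-dense subset of $M$. By the density estimate in the proof of Lemma 7, $M^\omega\cap S'=M^\omega\cap M'$. By (4) this contains $M_2$, so it is noncommutative, and McDuff's theorem gives $M\cong M\bar\otimes\mathcal R$. $\blacksquare$

## 9. Approximate commutation cannot be made exact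

In Proposition 1 one cannot ask for $\varepsilon=0$ when $n\ge2$. Take $F=\{u,v\}$ as in Section 5, with $uv=e^{2\pi i\vartheta}vu$, $\vartheta$ irrational, generating $\mathcal R$. An element that commutes with $u$ and $v$ (and then with $u^*$ and $v^*$, as these are inverses) commutes with $\mathcal R$, so it is a scalar. Thus $\mathcal R\cap F'=\mathbb C1$ contains no unital copy of $M_n$. Likewise, for factors with separable predual the hypothesis $M\cong M\bar\otimes\mathcal R$ in Theorem 2 cannot be weakened, since by Theorem 3 it is implied by separable $\mathcal Z$-stability.
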